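
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Pollack's algorithm is not complete for functional Pure Type Systems}


\begin{abstract}
Pollack's algorithm computes types in a Pure Type System by following the
syntax of the term. We show that it is not complete for all functional Pure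
Type Systems: there is a functional system with three sorts and a closed term
that is typable in it but receives no type at all from the algorithm. The same
construction works in $\lambda{*}$. The reason is that, to check
$\lambda x{:}A.b$, the algorithm must check the type it has computed for $b$,
and such a type can be made to carry a computation; a continuation-passing form
of Hurkens' paradox then makes the checking regress infinite. We also show that
for functional systems an infinite regress of this kind is the only way in which
completeness can fail, and we prove completeness under a condition on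
levels of sorts that covers $F\omega$, $\lambda HOL$, $\lambda U^-$ and
$\lambda U$.
\end{abstract}

\section{The question}

\subsection{Pure Type Systems}

A \emph{specification} is a triple $\mathbf S=(\mathcal S,\mathcal A,\mathcal R)$
consisting of a set $\mathcal S$ of sorts, a set
$\mathcal A\subseteq\mathcal S^2$ of axioms and a set
$\mathcal R\subseteq\mathcal S^3$ of rules. With an infinite set $V$ of
variables, pseudo-terms are given by
\[
\mathcal T ::= V\mid\mathcal S\mid \mathcal T\,\mathcal T\mid
\lambda V{:}\mathcal T.\mathcal T\mid \Pi V{:}\mathcal T.\mathcal T .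
\]
They are identified up to renaming of bound variables, and $\equiv$ denotes
this identity; $=_\beta$ is $\beta$-conversion. We write $A\to B$ for
$\Pi x{:}A.B$ when $x$ is not free in $B$; the arrow associates to the right. A
pseudo-context $\Gamma$ is a finite sequence $x_1{:}A_1,\dots,x_n{:}A_n$ with
distinct variables, and $\langle\rangle$ is the empty one. The Pure Type System
(PTS) $\lambda\mathbf S$ has the following typing rules.
\[
\renewcommand{\arraystretch}{2.5}
\begin{array}{lll}
\text{(axiom)} & \langle\rangle\vdash s_1:s_2 & (s_1,s_2)\in\mathcal A\\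
\text{(start)} & \dfrac{\Gamma\vdash A:s}{\Gamma,x{:}A\vdash x:A}
  & x\notin\mathrm{dom}(\Gamma)\\
\text{(weakening)} & \dfrac{\Gamma\vdash A:B\qquad\Gamma\vdash C:s}
  {\Gamma,x{:}C\vdash A:B} & x\notin\mathrm{dom}(\Gamma)\\
\text{(product)} & \dfrac{\Gamma\vdash A:s_1\qquad\Gamma,x{:}A\vdash B:s_2}
  {\Gamma\vdash(\Pi x{:}A.B):s_3} & (s_1,s_2,s_3)\in\mathcal R\\
\text{(application)} & \dfrac{\Gamma\vdash P:(\Pi x{:}A.B)\qquad\Gamma\vdash Q:A}
  {\Gamma\vdash P\,Q:B\{x:=Q\}}\\
\text{(abstraction)} & \dfrac{\Gamma,x{:}A\vdash b:B\qquad
  \Gamma\vdash(\Pi x{:}A.B):s}{\Gamma\vdash\lambda x{:}A.b:\Pi x{:}A.B}\\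
\text{(conversion)} & \dfrac{\Gamma\vdash M:A\qquad\Gamma\vdash B:s}
  {\Gamma\vdash M:B} & A=_\beta B
\end{array}
\]
The PTS is \emph{functional} if $(s_1,s_2),(s_1,s_2')\in\mathcal A$ implies
$s_2=s_2'$, and $(s_1,s_2,s_3),(s_1,s_2,s_3')\in\mathcal R$ implies $s_3=s_3'$.
In a functional system types are unique up to $=_\beta$.

\subsection{Pollack's algorithm}

The rule (conversion) can be applied at any moment, so the system above is not
directed by the syntax of the subject. Pollack's algorithm removes this rule. It
reduces a computed type only when a sort or a product has to be exposed, and it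
tests convertibility only in applications. \emph{Weak-head reduction} is the
relation
\[
(\lambda x{:}A.P)\,Q\,R_1\cdots R_k\;\rightarrow_{wh}\;P\{x:=Q\}\,R_1\cdots R_k
\qquad(k\ge0),
\]
and $\rightarrow_{wh}^*$ is its reflexive-transitive closure. It is
deterministic, and variables, sorts, abstractions and products admit no
$\rightarrow_{wh}$-step. We write $\Gamma\vdash_{\mathrm{nat}}M\rightarrow_{wh}A$
if $\Gamma\vdash_{\mathrm{nat}}M:A'$ and $A'\rightarrow_{wh}^*A$ for some $A'$.
The relation $\vdash_{\mathrm{nat}}$ is given by these rules.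
\[
\renewcommand{\arraystretch}{2.5}
\begin{array}{lll}
\text{(axiom)} & \langle\rangle\vdash_{\mathrm{nat}} s_1:s_2 & (s_1,s_2)\in\mathcal A\\
\text{(start)} & \dfrac{\Gamma\vdash_{\mathrm{nat}} A\rightarrow_{wh}s}
  {\Gamma,x{:}A\vdash_{\mathrm{nat}} x:A} & x\notin\mathrm{dom}(\Gamma)\\
\text{(weakening)} & \dfrac{\Gamma\vdash_{\mathrm{nat}} A:B\qquad
  \Gamma\vdash_{\mathrm{nat}} C\rightarrow_{wh}s}
  {\Gamma,x{:}C\vdash_{\mathrm{nat}} A:B}
  & x\notin\mathrm{dom}(\Gamma),\ A\in V\cup\mathcal S\\
\text{(product)} & \dfrac{\Gamma\vdash_{\mathrm{nat}} A\rightarrow_{wh}s_1\qquad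
  \Gamma,x{:}A\vdash_{\mathrm{nat}} B\rightarrow_{wh}s_2}
  {\Gamma\vdash_{\mathrm{nat}}(\Pi x{:}A.B):s_3} & (s_1,s_2,s_3)\in\mathcal R\\
\text{(application)} & \dfrac{\Gamma\vdash_{\mathrm{nat}} P\rightarrow_{wh}(\Pi x{:}A'.B)
  \qquad\Gamma\vdash_{\mathrm{nat}} Q:A}
  {\Gamma\vdash_{\mathrm{nat}} P\,Q:B\{x:=Q\}} & A=_\beta A'\\
\text{(abstraction)} & \dfrac{\Gamma,x{:}A\vdash_{\mathrm{nat}} b:B\qquad
  \Gamma\vdash_{\mathrm{nat}}(\Pi x{:}A.B):s}
  {\Gamma\vdash_{\mathrm{nat}}\lambda x{:}A.b:\Pi x{:}A.B}
\end{array}
\]
A derivation of a premise $\Gamma\vdash_{\mathrm{nat}}M\rightarrow_{wh}A$ is a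
derivation of some $\Gamma\vdash_{\mathrm{nat}}M:A'$ with $A'\rightarrow^*_{wh}A$.
The type $A$ in a derivable judgment $\Gamma\vdash_{\mathrm{nat}}M:A$ is called
a \emph{computed type} of $M$. The \emph{size} of a derivation is the number of
rule instances in it. All relations, and the sizes of derivations, are invariant
under permutations of $V$, so the choice of fresh names for bound variables
never matters.

\paragraph{The last rule.}
Weakening in $\vdash_{\mathrm{nat}}$ applies only to subjects in
$V\cup\mathcal S$. Hence a derivation whose subject is a product, an application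
or an abstraction ends in the rule of that name. A variable as subject can come
only from (start) or (weakening), so, by induction, it belongs to the domain of
its context. Consequently a derivation of
$\Gamma,x{:}C\vdash_{\mathrm{nat}}x:K$ cannot end in (weakening), because its
first premise would have the subject $x$ in the context $\Gamma$, and
$x\notin\mathrm{dom}(\Gamma)$. This gives
\begin{equation}\label{eq:start}
\text{if }\Gamma,x{:}C\vdash_{\mathrm{nat}}x:K,\text{ then the last rule is
(start) and }K\equiv C.
\end{equation}

\medskip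
The algorithm is sound: $\Gamma\vdash_{\mathrm{nat}}M:A$ implies
$\Gamma\vdash M:A$. This is known; a short proof is included as
Lemma~\ref{lem:sound}. We call $\lambda\mathbf S$ \emph{complete} if, for all
$\Gamma,M,A$,
\[
\Gamma\vdash M:A\quad\text{implies}\quad
\Gamma\vdash_{\mathrm{nat}}M:A'\text{ for some }A'=_\beta A .
\]
Completeness is known to fail for some PTSs that are not functional. The
following question is posed in \cite{pearls}.

\begin{quote}
\emph{Is $\lambda\mathbf S$ complete for every functional specification
$\mathbf S$?}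
\end{quote}
The answer is no.

\subsection{The expected answer, and where its proof breaks}

One would guess yes and argue by induction on derivations. Application causes
no trouble: the computed type of $P$ is convertible with a product, and
weak-head reduction exposes a product. Abstraction does cause trouble. Let
$\Gamma\vdash\lambda x{:}A.b:\Pi x{:}A.B_0$ be derived from
$\Gamma,x{:}A\vdash b:B_0$ and $\Gamma\vdash(\Pi x{:}A.B_0):s$. By induction
$\Gamma,x{:}A\vdash_{\mathrm{nat}}b:B$ with $B=_\beta B_0$, and now the algorithm
must check the \emph{computed} type $B$, not $B_0$. One can show that $B$ is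
typable (Lemma~\ref{lem:step}), but no typing of $B$ occurs in the given
derivation, and $B$ need not be a subterm of anything in it. So the induction
hypothesis says nothing about $B$.

This seems harmless if one thinks of $B$ as living one level above $b$: each
further check of a computed type goes up another level, and there are few
levels. Theorem~\ref{thm:positive} turns this thought into a proof for systems
in which passing to subterms never goes down a level. If types may contain
terms, however, then $B$ may contain a new abstraction, back on the level of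
$b$; the computed type of its body must be checked as well, and may contain a
further abstraction. Section~\ref{sec:junk} shows that this regress can be made
to follow the reduction of a typed program, and Section~\ref{sec:hurkens}
supplies a typed program that does not terminate.

\subsection{Results}

Let $\mathbf S_0$ have the sorts $*,\square,\triangle$, the axioms
$(*,\square)$ and $(\square,\triangle)$, and the rules $(s_1,s_2,s_2)$ for
\begin{equation}\label{eq:rules}
(s_1,s_2)\in\{(*,*),\ (\square,*),\ (\square,\square),\ (\triangle,\square),\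
(*,\square)\}.
\end{equation}
The first four rules give the system $\lambda U^-$. Clearly $\mathbf S_0$ is
functional.

\begin{theorem}[failure of completeness]\label{thm:failure}
Let $\mathbf S$ be any specification that has, among its sorts, sorts
$*,\square,\triangle$, not necessarily distinct, such that
$(*,\square),(\square,\triangle)\in\mathcal A$ and
$(s_1,s_2,s_2)\in\mathcal R$ for all pairs in \eqref{eq:rules}. There are
closed pseudo-terms $L,A$ such that $\langle\rangle\vdash L:A$ in
$\lambda\mathbf S$, while $\Gamma\vdash_{\mathrm{nat}}L:D$ holds for no $\Gamma$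
and no $D$.
\end{theorem}

The hypothesis says that there is a map from the sorts of $\mathbf S_0$ to
those of $\mathbf S$ that sends axioms to axioms and rules to rules.

\begin{corollary}\label{cor:no}
Completeness fails for the functional PTS $\lambda\mathbf S_0$. It also fails
for $\lambda{*}$, that is, for
$\mathcal S=\{*\}$, $\mathcal A=\{(*,*)\}$, $\mathcal R=\{(*,*,*)\}$.
\end{corollary}

To say exactly when completeness fails, we record the terms on which the
algorithm calls itself.

\begin{definition}\label{def:rhd}
Let $\mathbf S$ be functional. A \emph{node} is a pair $(\Gamma,M)$ such that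
$\Gamma\vdash M:A$ for some $A$. The relation $\rhd$ is given by the following
clauses, in which the bound variable $x$ is chosen outside
$\mathrm{dom}(\Gamma)$:
\begin{itemize}
\item $(\Gamma,P\,Q)\rhd(\Gamma,P)$ and $(\Gamma,P\,Q)\rhd(\Gamma,Q)$;
\item $(\Gamma,\Pi x{:}A.B)\rhd(\Gamma,A)$ and
  $(\Gamma,\Pi x{:}A.B)\rhd((\Gamma,x{:}A),B)$;
\item $(\Gamma,\lambda x{:}A.b)\rhd(\Gamma,A)$ and
  $(\Gamma,\lambda x{:}A.b)\rhd((\Gamma,x{:}A),b)$;
\item $(\Gamma,\lambda x{:}A.b)\rhd((\Gamma,x{:}A),B)$ whenever
  $\Gamma,x{:}A\vdash_{\mathrm{nat}}b:B$. This is called a \emph{type step}.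
\end{itemize}
\end{definition}

\begin{theorem}[exact criterion]\label{thm:criterion}
Let $\mathbf S$ be functional. Then $\lambda\mathbf S$ is complete if and only
if there is no infinite $\rhd$-chain of nodes.
\end{theorem}

\begin{theorem}[completeness from levels]\label{thm:positive}
Let $\mathbf S$ be functional, and suppose there is
$\ell:\mathcal S\to\mathbb Z$ with $\ell(s')=\ell(s)+1$ for all
$(s,s')\in\mathcal A$ and $\ell(s_3)=\ell(s_2)\le\ell(s_1)$ for all
$(s_1,s_2,s_3)\in\mathcal R$. Then $\lambda\mathbf S$ is complete.
\end{theorem}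

Take $\ell(*)=0$, $\ell(\square)=1$, $\ell(\triangle)=2$. A rule
$(s_1,s_2,s_2)$ then satisfies the hypothesis exactly when
$\ell(s_2)\le\ell(s_1)$, so Theorem~\ref{thm:positive} covers the following
systems. With the axiom $*:\square$ and rules given by the listed pairs
$(s_1,s_2)$: $\lambda{\to}$ with $(*,*)$; $F$ with also $(\square,*)$; $F\omega$
with also $(\square,\square)$. With the further axiom $\square:\triangle$:
$\lambda HOL$, which has the rules of $F\omega$; $\lambda U^-$ with also
$(\triangle,\square)$; $\lambda U$ with also $(\triangle,*)$. Thus $\lambda U^-$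
is complete, although it has non-terminating terms (Remark~\ref{rem:uminus}),
and adding the single rule $(*,\square,\square)$ destroys completeness. That
rule violates the hypothesis for every $\ell$: it requires
$\ell(\square)\le\ell(*)$, whereas the axiom $*:\square$ requires
$\ell(\square)=\ell(*)+1$.

We make no claim about systems covered by neither Theorem~\ref{thm:failure} nor
Theorem~\ref{thm:positive}, such as the Calculus of Constructions. For
functional systems of that kind, Theorem~\ref{thm:criterion} gives the exact
criterion.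

\section{A type that carries a computation}\label{sec:junk}

In Sections~\ref{sec:junk}--\ref{sec:regress} we fix $\mathbf S$ as in
Theorem~\ref{thm:failure}, and $\vdash$, $\vdash_{\mathrm{nat}}$ refer to
$\lambda\mathbf S$. A context $\Gamma$ is \emph{legal} if it occurs in some
derivable judgment $\Gamma\vdash M:A$. We use thinning freely: a judgment
derivable in $\Gamma$ is derivable in every legal context extending $\Gamma$.

All programs will produce answers in one fixed type. Put
\[
O:=\Pi\alpha{:}*.\,\alpha\to\alpha,\qquad
o:=\lambda\alpha{:}*.\lambda a{:}\alpha.\,a .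
\]
Both are closed, $\vdash O:*$ by the rules $(*,*)$ and $(\square,*)$, and
$\vdash o:O$. We want a term of type $O$ whose \emph{computed} type contains a
prescribed $c$ under an abstraction. For a pseudo-term $c$, with bound
variables $y,z,w\notin FV(c)$, put
\[
T(c):=(\lambda z{:}(O\to O).\,O)\,(\lambda y{:}O.\,c),\qquad
\langle\!\langle c\rangle\!\rangle:=(\lambda w{:}T(c).\,w)\,o .
\]
The type $T(c)$ reduces to $O$ and discards $c$. The term
$\langle\!\langle c\rangle\!\rangle$ reduces to $o$ and records $c$ in a type
annotation. Since $O$ and $o$ are closed, both operations commute with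
substitution.

\begin{lemma}\label{lem:junk}
If $\Gamma\vdash c:O$, then $\Gamma\vdash T(c):*$ and
$\Gamma\vdash\langle\!\langle c\rangle\!\rangle:O$.
\end{lemma}

\begin{proof}
We have $\Gamma\vdash\lambda y{:}O.c:O\to O$ and $\Gamma\vdash O\to O:*$. By the
rule $(*,\square)$, $\Gamma\vdash(\Pi z{:}(O\to O).*):\square$, hence
$\Gamma\vdash\lambda z{:}(O\to O).O:\Pi z{:}(O\to O).*$ and
$\Gamma\vdash T(c):*$. By $(*,*)$, $\Gamma\vdash T(c)\to T(c):*$, so
$\Gamma\vdash\lambda w{:}T(c).w:T(c)\to T(c)$. Since $T(c)=_\beta O$, conversion
gives $\Gamma\vdash o:T(c)$. Therefore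
$\Gamma\vdash\langle\!\langle c\rangle\!\rangle:T(c)$, and by conversion
$\Gamma\vdash\langle\!\langle c\rangle\!\rangle:O$.
\end{proof}

This is the only place where the rule $(*,\square)$ is used: it allows a type
to be a function of an element of a type. The next lemma shows what the
algorithm does with such junk. It assumes no typability.

\begin{lemma}[one turn]\label{lem:turn}
Let $v\equiv\lambda x_1{:}A_1\dots\lambda x_m{:}A_m.\langle\!\langle
c'\rangle\!\rangle$ be closed, $m\ge1$, let $a_1,\dots,a_m$ be closed
pseudo-terms, and put $c'':=c'\{x_1:=a_1\}\cdots\{x_m:=a_m\}$.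
\begin{enumerate}
\item[(i)] If $\Gamma\vdash_{\mathrm{nat}}v\,a_1\cdots a_m:E$, then
  $E\equiv T(c'')$.
\item[(ii)] Every derivation of a judgment
  $\Gamma\vdash_{\mathrm{nat}}\lambda y{:}O.\,v\,a_1\cdots a_m:D$ contains a
  derivation, of strictly smaller size, of a judgment
  $\Gamma,y{:}O\vdash_{\mathrm{nat}}\lambda y'{:}O.\,c'':D'$.
\end{enumerate}
\end{lemma}

\begin{proof}
For products, applications and abstractions the last rule is the one of that
name, as noted in Section~1.2.

(i) The derivation ends in $m$ applications, above which $v$ is derived by $m$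
abstractions. So $v$ receives a type $\Pi x_1{:}A_1\dots\Pi x_m{:}A_m.G$ with
$\Gamma'\vdash_{\mathrm{nat}}\langle\!\langle c'\rangle\!\rangle:G$, where
$\Gamma'=\Gamma,x_1{:}A_1,\dots,x_m{:}A_m$. The last judgment comes from
(application), and its function part $\lambda w{:}T(c').w$ comes from
(abstraction) with first premise $\Gamma',w{:}T(c')\vdash_{\mathrm{nat}}w:K$. By
\eqref{eq:start}, $K\equiv T(c')$, so the function part has type
$\Pi w{:}T(c').T(c')$. A product has no weak-head redex, so (application) uses
this type as it stands, and $G\equiv T(c')\{w:=o\}\equiv T(c')$. For the same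
reason the $m$ applications only substitute:
\[
E\equiv T(c')\{x_1:=a_1\}\cdots\{x_m:=a_m\}\equiv T(c'').
\]

(ii) The derivation ends in (abstraction), with premises
$\Gamma,y{:}O\vdash_{\mathrm{nat}}v\,a_1\cdots a_m:E$ and
$\Gamma\vdash_{\mathrm{nat}}(\Pi y{:}O.E):s$. By (i), $E\equiv T(c'')$. The
second premise ends in (product), so above it there is a derivation of
$\Gamma,y{:}O\vdash_{\mathrm{nat}}T(c''):E'$ for some $E'$. Its subject is the
application of $\lambda z{:}(O\to O).O$ to $\lambda y'{:}O.c''$, so it ends in
(application), and above it there is a derivation of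
$\Gamma,y{:}O\vdash_{\mathrm{nat}}\lambda y'{:}O.c'':D'$ for some $D'$.
\end{proof}

\begin{example}\label{ex:small}
Let $i:=\lambda u{:}O.\langle\!\langle u\rangle\!\rangle$ and
$v:=\lambda x{:}(O\to O).\langle\!\langle x\,o\rangle\!\rangle$. By
Lemma~\ref{lem:junk}, $\vdash i:O\to O$ and $\vdash v:(O\to O)\to O$, so
$\vdash\lambda y{:}O.\,v\,i:O\to O$. To type $\lambda y{:}O.\,v\,i$, the algorithm
computes for $v$ the type $\Pi x{:}(O\to O).T(x\,o)$, hence for $v\,i$ the type
$T(i\,o)$. It must check this type, and so must type $\lambda y{:}O.\,i\,o$. It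
computes for $i\,o$ the type $T(o)$, and now must type $\lambda y{:}O.\,o$. The
computed type of $o$ is $O$, and this regress stops. The bodies along it are
\[
v\,i,\qquad i\,o,\qquad o .
\]
With the junk removed, that is, with $\langle\!\langle c\rangle\!\rangle$
replaced by $c$, this is the reduction
$(\lambda x.\,x\,o)(\lambda u.\,u)\to(\lambda u.\,u)\,o\to o$.
\end{example}

So the algorithm, when it checks the types it computes, executes the program
hidden in the junk. If we could take
$\delta:=\lambda x{:}A.\langle\!\langle x\,x\rangle\!\rangle$, then the body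
$\delta\,\delta$ would lead back to $\delta\,\delta$ forever; but this is only
an untyped picture, since we have given no $A$ for which $\delta\,\delta$ is
typable. What we need is a \emph{typed} program that runs forever, all of whose
stages are of the form $v\,a_1\cdots a_m$ with $v$ a closed abstraction over
$\langle\!\langle\cdot\rangle\!\rangle$ and closed arguments.

\section{A typed computation that never ends}\label{sec:hurkens}

Hurkens' paradox is a source of such programs. We put it in
continuation-passing form, so that every value takes exactly three arguments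
and every stage is a value applied to three arguments with result in $O$. Write
\[
[x_1{:}A_1,\,x_2{:}A_2,\,x_3{:}A_3\mid c]:=
\lambda x_1{:}A_1.\lambda x_2{:}A_2.\lambda x_3{:}A_3.\,
\langle\!\langle c\rangle\!\rangle .
\]
We call such a term a \emph{triple} and $c$ its \emph{body}.

\begin{lemma}\label{lem:triple}
Let $\Gamma\vdash A_1:\square$, $\Gamma,x_1{:}A_1\vdash A_2:*$ and
$\Gamma,x_1{:}A_1,x_2{:}A_2\vdash A_3:*$. If
$\Gamma,x_1{:}A_1,x_2{:}A_2,x_3{:}A_3\vdash c:O$, then
$\Gamma\vdash[x_1{:}A_1,x_2{:}A_2,x_3{:}A_3\mid c]:
\Pi x_1{:}A_1.\Pi x_2{:}A_2.\Pi x_3{:}A_3.O$, and this product has type $*$ in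
$\Gamma$.
\end{lemma}

\begin{proof}
The product is formed from $O:*$ by the rule $(*,*)$ twice and then
$(\square,*)$. By Lemma~\ref{lem:junk},
$\langle\!\langle c\rangle\!\rangle$ has type $O$; abstract three times.
\end{proof}

\subsection{Hurkens' types}

For $S:\square$ put $\wp S:=S\to*$; then $\wp S:\square$ by
$(\square,\square)$. Define
\begin{align*}
U&:=\Pi X{:}\square.\,(\wp\wp X\to X)\to\wp\wp X,\\
\tau&:=\lambda t{:}\wp\wp U.\lambda X{:}\square.\lambda f{:}(\wp\wp X\to X).
  \lambda p{:}\wp X.\;t\,(\lambda x{:}U.\,p\,(f\,(x\,X\,f))),\\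
\sigma&:=\lambda s{:}U.\,s\,U\,\tau .
\end{align*}
Then $U:\square$ by $(\square,\square)$ and $(\triangle,\square)$. In the body
of $\tau$ we have $x\,X\,f:\wp\wp X$, so $f(x\,X\,f):X$, so
$\lambda x{:}U.\,p(f(x\,X\,f)):\wp U$ and $t(\dots):*$; abstraction gives
$\tau:\wp\wp U\to U$. All products needed here are in $\square$ by
$(\square,\square)$ and $(\triangle,\square)$. Finally
$\sigma:U\to\wp\wp U$. So $\sigma$ and $\tau$ translate between $U$ and its
double power.

For a pseudo-term $p$ with $x\notin FV(p)$ put
$p^\theta:=\lambda x{:}U.\,p(\tau(\sigma x))$. If $p:\wp U$, then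
$p^\theta:\wp U$. Since $\sigma(\tau t)$ reduces to
$\lambda p{:}\wp U.\,t(\lambda x{:}U.\,p(\tau(x\,U\,\tau)))$ and $\sigma x$
reduces to $x\,U\,\tau$,
\begin{equation}\label{eq:sigmatau}
\sigma(\tau t)\,p=_\beta t\,p^\theta,\qquad\text{in particular}\qquad
\sigma(\tau(\sigma x))\,p=_\beta\sigma\,x\,p^\theta .
\end{equation}
Now define
\begin{align*}
I(p)&:=\Pi x{:}U.\;\sigma\,x\,p\to p\,x\to O,
  &\Omega&:=\tau\,(\lambda p{:}\wp U.\,I(p)),\\
D(y)&:=\Pi p{:}\wp U.\;\sigma\,y\,p\to p(\tau(\sigma y))\to O,
  &\Delta&:=\lambda y{:}U.\,D(y).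
\end{align*}
If $p:\wp U$ and $y:U$, then $I(p):*$ and $D(y):*$ by $(*,*)$ and
$(\square,*)$; hence $\lambda p{:}\wp U.\,I(p):\wp\wp U$, $\Omega:U$ and
$\Delta:\wp U$, and $\Delta\,y=_\beta D(y)$. One may read $p\,x$ as a type of
continuations: an element of $I(p)$ takes an $x$, evidence for $\sigma\,x\,p$
and a continuation of type $p\,x$, and answers in $O$. The point $\Omega$ codes
the predicate $I$ itself, and \eqref{eq:sigmatau} gives
\begin{equation}\label{eq:Omega}
\sigma\,\Omega\,p=_\beta I(p^\theta)=_\beta
\Pi x{:}U.\;\sigma(\tau(\sigma x))\,p\to p(\tau(\sigma x))\to O .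
\end{equation}
That is, evidence for $\sigma\,\Omega\,p$ is an element of $I(p)$ restricted to
points of the form $\tau(\sigma x)$.

\subsection{The program}

For pseudo-terms $p,f,x,n$, with bound variables chosen fresh, put
\begin{align*}
F_1(p,f)&:=[x{:}U,\ h{:}\sigma(\tau(\sigma x))\,p,\ k{:}p(\tau(\sigma x))
  \mid f\,(\tau(\sigma x))\,h\,k],\\
Z&:=[p{:}\wp U,\ f{:}I(p),\ k{:}p\,\Omega\mid f\;\Omega\;F_1(p,f)\;k],\\
N_0&:=[p{:}\wp U,\ h{:}\sigma\,\Omega\,p,\ k{:}p(\tau(\sigma\Omega))
  \mid Z\,p^\theta\,h\,k],\\
N_1(x,n)&:=[p{:}\wp U,\ h{:}\sigma(\tau(\sigma x))\,p,\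
  k{:}p(\tau(\sigma(\tau(\sigma x))))\mid n\,p^\theta\,h\,k],\\
F_0&:=[x{:}U,\ g{:}\sigma\,x\,\Delta,\ n{:}\Delta\,x
  \mid n\;\Delta\;g\;N_1(x,n)],\\
c_0&:=Z\,\Delta\,F_0\,N_0 ,\qquad L:=\lambda y{:}O.\,c_0 .
\end{align*}

\begin{proposition}\label{prop:typing}
$\langle\rangle\vdash c_0:O$ and $\langle\rangle\vdash L:O\to O$.
\end{proposition}

\begin{proof}
In each triple the first domain is $U$ or $\wp U$, of type $\square$, and the
other two have type $*$. So by Lemma~\ref{lem:triple} only the bodies need to
be checked. All conversions below are to types that have type $*$.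
\begin{itemize}
\item $F_1$. Let $p:\wp U$ and $f:I(p)$. Then
  $f(\tau(\sigma x)):\sigma(\tau(\sigma x))\,p\to p(\tau(\sigma x))\to O$, so the
  body has type $O$. Hence $F_1(p,f)$ has the type on the right of
  \eqref{eq:Omega}, and by conversion $F_1(p,f):\sigma\,\Omega\,p$.
\item $Z$. Here $f\,\Omega:\sigma\,\Omega\,p\to p\,\Omega\to O$ and
  $F_1(p,f):\sigma\,\Omega\,p$. So
  $Z:\Pi p{:}\wp U.\,I(p)\to p\,\Omega\to O$.
\item $N_0$. We have $Z\,p^\theta:I(p^\theta)\to p^\theta\,\Omega\to O$. By
  \eqref{eq:Omega} and conversion $h:I(p^\theta)$; and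
  $k:p^\theta\,\Omega$ by conversion, since
  $p(\tau(\sigma\Omega))=_\beta p^\theta\,\Omega$. So $N_0:D(\Omega)$, and by
  conversion $N_0:\Delta\,\Omega$.
\item $N_1$. Let $x:U$ and $n:\Delta\,x$. By conversion $n:D(x)$, so
  $n\,p^\theta:\sigma\,x\,p^\theta\to p^\theta(\tau(\sigma x))\to O$. By
  \eqref{eq:sigmatau} and conversion $h:\sigma\,x\,p^\theta$; and
  $k:p^\theta(\tau(\sigma x))$ by conversion, since
  $p(\tau(\sigma(\tau(\sigma x))))=_\beta p^\theta(\tau(\sigma x))$. So
  $N_1(x,n):D(\tau(\sigma x))$, and by conversion
  $N_1(x,n):\Delta(\tau(\sigma x))$.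
\item $F_0$. By conversion $n:D(x)$, so
  $n\,\Delta:\sigma\,x\,\Delta\to\Delta(\tau(\sigma x))\to O$. Since
  $g:\sigma\,x\,\Delta$ and $N_1(x,n):\Delta(\tau(\sigma x))$, the body has type
  $O$. So $F_0:\Pi x{:}U.\,\sigma\,x\,\Delta\to\Delta\,x\to O$, which is
  $I(\Delta)$.
\end{itemize}
Finally $Z\,\Delta:I(\Delta)\to\Delta\,\Omega\to O$, hence $c_0:O$ and
$L:O\to O$.
\end{proof}

\section{The algorithm follows the computation}\label{sec:regress}

We now follow the program from $c_0$. Only its shape matters, so we describe a
set of closed pseudo-terms without asking for typability. Let $\mathcal F$ be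
the least set with $F_0\in\mathcal F$, and $F_1(P,f)\in\mathcal F$ whenever
$f\in\mathcal F$ and $P$ is closed. Let $\mathcal N$ be the least set with
$N_0\in\mathcal N$, and $N_1(Q,n)\in\mathcal N$ whenever $n\in\mathcal N$ and
$Q$ is closed. Let $\mathcal C$ be the set of all terms
\[
Z\,P\,f\,n,\qquad f\,Q\,f'\,n,\qquad n\,P\,f\,n'
\qquad(f,f'\in\mathcal F,\ n,n'\in\mathcal N,\ P,Q\text{ closed}).
\]
All these terms are closed, and $c_0\in\mathcal C$.

\begin{lemma}\label{lem:stages}
Each $c\in\mathcal C$ has the form $v\,a_1\,a_2\,a_3$ with $a_1,a_2,a_3$ closed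
and $v\equiv[x_1{:}A_1,x_2{:}A_2,x_3{:}A_3\mid c']$ closed, such that
$c'':=c'\{x_1:=a_1\}\{x_2:=a_2\}\{x_3:=a_3\}\in\mathcal C$.
\end{lemma}

\begin{proof}
An element of $\mathcal F$ is $F_0$ or some $F_1(P,f)$, an element of
$\mathcal N$ is $N_0$ or some $N_1(Q,n)$, and each of these, as well as $Z$, is
a closed triple. The operations $F_1$, $N_1$ and $(\cdot)^\theta$ commute with
substitution of closed terms. Substituting in the bodies of the five
definitions gives
\[
\renewcommand{\arraystretch}{1.2}
\begin{array}{l|l}
c & c''\\\hline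
Z\,P\,f\,n & f\;\Omega\;F_1(P,f)\;n\\
F_0\,Q\,f\,n & n\;\Delta\;f\;N_1(Q,n)\\
F_1(P,f)\,Q\,f'\,n & f\,(\tau(\sigma Q))\,f'\,n\\
N_0\,P\,f\,n & Z\,P^\theta\,f\,n\\
N_1(Q,n)\,P\,f\,n' & n\,P^\theta\,f\,n'
\end{array}
\]
and every entry on the right is in $\mathcal C$.
\end{proof}

\begin{proposition}\label{prop:regress}
No judgment $\Gamma\vdash_{\mathrm{nat}}\lambda y{:}O.\,c:D$ with
$c\in\mathcal C$ is derivable.
\end{proposition}

\begin{proof}
Suppose that some such judgment is derivable, and among all derivations of
judgments of this kind choose one of minimal size. Write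
$c\equiv v\,a_1\,a_2\,a_3$ as in Lemma~\ref{lem:stages}. By
Lemma~\ref{lem:turn}(ii) with $m=3$, the derivation contains a strictly smaller
one of a judgment $\Gamma,y{:}O\vdash_{\mathrm{nat}}\lambda y'{:}O.\,c'':D'$, and
$c''\in\mathcal C$. This contradicts minimality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:failure} and Corollary~\ref{cor:no}]
By Proposition~\ref{prop:typing}, $\langle\rangle\vdash L:O\to O$. By
Proposition~\ref{prop:regress} with $c=c_0$, $L$ has no
$\vdash_{\mathrm{nat}}$-type in any context. No step used that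
$*,\square,\triangle$ are distinct. For the corollary take
$\mathbf S=\mathbf S_0$, respectively $*=\square=\triangle$.
\end{proof}

\begin{remark}\label{rem:uminus}
Replace $\langle\!\langle c\rangle\!\rangle$ by $c$ in the definition of
triples. Lemma~\ref{lem:triple} still holds and no longer needs
Lemma~\ref{lem:junk}, so $\langle\rangle\vdash c_0:O$ holds without the rule
$(*,\square)$, that is, already in $\lambda U^-$. The table in the proof of
Lemma~\ref{lem:stages} now says that $c$ reaches $c''$ in three weak-head steps.
Hence $c_0$ becomes a closed term of type $O$ in $\lambda U^-$ with an infinite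
weak-head reduction. The rule $(*,\square)$ only serves to place this reduction
inside types.
\end{remark}

\section{Standard facts and weak-head reduction}\label{sec:facts}

The rest of the paper proves Theorems~\ref{thm:criterion}
and~\ref{thm:positive}. From here on, $\mathbf S$ is an arbitrary
specification. The following facts are standard; see \cite[\S5.2]{Bar92} and
\cite{GN91}.
\begin{itemize}
\item \emph{Church--Rosser.} Convertible pseudo-terms have a common
  $\beta$-reduct. In particular, distinct sorts are not convertible, and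
  $M=_\beta s$ implies $M\to_\beta^*s$.
\item \emph{Contexts and thinning.} If $\Gamma$ is legal and $\Gamma',x{:}C$ is
  a prefix of it, then $\Gamma'\vdash C:s$ for some $s$. In a legal $\Gamma$,
  $\Gamma\vdash x:C$ for every declaration $x{:}C$ of $\Gamma$ and
  $\Gamma\vdash s:s'$ for every $(s,s')\in\mathcal A$. Thinning holds as in
  Section~\ref{sec:junk}.
\item \emph{Substitution.} If $\Gamma,x{:}A\vdash M:B$ and $\Gamma\vdash N:A$,
  then $\Gamma\vdash M\{x:=N\}:B\{x:=N\}$.
\item \emph{Generation.} Let $\Gamma\vdash M:C$. If $M$ is a sort $s$, then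
  $C=_\beta s'$ for some $(s,s')\in\mathcal A$. If $M$ is a variable, it is
  declared in $\Gamma$. If $M\equiv\Pi x{:}A.B$, then $\Gamma\vdash A:s_1$,
  $\Gamma,x{:}A\vdash B:s_2$ and $C=_\beta s_3$ for some
  $(s_1,s_2,s_3)\in\mathcal R$. If $M\equiv\lambda x{:}A.b$, then
  $\Gamma,x{:}A\vdash b:B_0$, $\Gamma\vdash(\Pi x{:}A.B_0):s$ and
  $C=_\beta\Pi x{:}A.B_0$ for some $B_0,s$. If $M\equiv P\,Q$, then
  $\Gamma\vdash P:\Pi x{:}A.B$, $\Gamma\vdash Q:A$ and $C=_\beta B\{x:=Q\}$ for
  some $A,B$.
\item \emph{Correctness of types.} If $\Gamma\vdash M:A$, then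
  $A\in\mathcal S$ or $\Gamma\vdash A:s$ for some $s$.
\item \emph{Subject reduction.} If $\Gamma\vdash M:A$ and $M\to_\beta^*M'$, then
  $\Gamma\vdash M':A$.
\item \emph{Uniqueness of types.} If $\mathbf S$ is functional,
  $\Gamma\vdash M:A$ and $\Gamma\vdash M:A'$, then $A=_\beta A'$.
\end{itemize}
For an abstraction, generation is used twice, for $\lambda x{:}A.b$ and for
$\Pi x{:}A.B_0$. It yields what we call its \emph{generation data}
$B_0,s_1,s_2,s_3$:
\begin{equation}\label{eq:data}
\Gamma,x{:}A\vdash b:B_0,\quad \Gamma\vdash A:s_1,\quad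
\Gamma,x{:}A\vdash B_0:s_2,\quad \Gamma\vdash(\Pi x{:}A.B_0):s_3,\quad
(s_1,s_2,s_3)\in\mathcal R .
\end{equation}

\begin{lemma}[soundness]\label{lem:sound}
If $\Gamma\vdash_{\mathrm{nat}}M:A$, then $\Gamma\vdash M:A$.
\end{lemma}

\begin{proof}
First, if $\Gamma\vdash M:A'$ and $A'\to_\beta^*A$, then $\Gamma\vdash M:A$:
either $A'\equiv A$, or $A'$ is not a sort and $\Gamma\vdash A':s'$ by
correctness of types, so $\Gamma\vdash A:s'$ by subject reduction, and
conversion applies. Now use induction on the derivation. With this observation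
every rule of $\vdash_{\mathrm{nat}}$ other than (application) becomes the rule
of $\vdash$ with the same name. In (application) we get
$\Gamma\vdash P:\Pi x{:}A'.B$ and $\Gamma\vdash Q:A$ with $A=_\beta A'$; by
correctness of types and generation $\Gamma\vdash A':s_1$ for some $s_1$, so
$\Gamma\vdash Q:A'$ by conversion, and (application) of $\vdash$ applies.
\end{proof}

\begin{lemma}[the sort of a type]\label{lem:sorts}
Let $\mathbf S$ be functional, $\Gamma\vdash A:s$ and $A=_\beta A'$.
\begin{enumerate}
\item[(i)] If $\Gamma\vdash A':s'$, then $s=s'$.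
\item[(ii)] If $A'$ is a sort $t$, then $\Gamma\vdash t:s$ and
  $(t,s)\in\mathcal A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By subject reduction a common reduct of $A$ and $A'$ has the types $s$ and
$s'$; apply uniqueness of types. (ii) We have $A\to_\beta^*t$, so
$\Gamma\vdash t:s$ by subject reduction. By generation $s=_\beta s''$ with
$(t,s'')\in\mathcal A$, so $s=s''$.
\end{proof}

The algorithm reduces types only at the head. The next lemma says that this
suffices to find sorts and products.

\begin{lemma}\label{lem:wh}
If $M=_\beta s\in\mathcal S$, then $M\to_{wh}^*s$. If $M=_\beta\Pi x{:}A.B$,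
then $M\to_{wh}^*\Pi x{:}A'.B'$ for some $A'=_\beta A$ and $B'=_\beta B$.
\end{lemma}

\begin{proof}
We use a relation describing reductions that work at the head first and then
inside. Define $P\mathrel{st}Q$ inductively:
\begin{itemize}
\item if $P\to_{wh}^*u\in V\cup\mathcal S$, then $P\mathrel{st}u$;
\item if $P\to_{wh}^*P_1P_2$ (respectively $\lambda x{:}P_1.P_2$,
  $\Pi x{:}P_1.P_2$) and $P_j\mathrel{st}Q_j$ for $j=1,2$, then
  $P\mathrel{st}Q_1Q_2$ (respectively $\lambda x{:}Q_1.Q_2$,
  $\Pi x{:}Q_1.Q_2$).
\end{itemize}
It follows directly that $st$ is reflexive, that $st\subseteq{\to_\beta^*}$, and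
that $P\to_{wh}^*P'\mathrel{st}Q$ implies $P\mathrel{st}Q$.

\emph{Substitution.} If $P\mathrel{st}Q$ and $N\mathrel{st}N'$, then
$P\{x:=N\}\mathrel{st}Q\{x:=N'\}$. Use induction on $P\mathrel{st}Q$ and the
fact that $\to_{wh}$ is closed under substitution. If $Q\equiv x$ and
$P\to_{wh}^*x$, then $P\{x:=N\}\to_{wh}^*N\mathrel{st}N'$. In the other cases
apply the defining clause again.

\emph{Absorption.} If $P\mathrel{st}Q$ and $Q\to_\beta Q'$, then
$P\mathrel{st}Q'$. Use induction on $Q$. If the contracted redex lies in an
immediate subterm of $Q$, apply the induction hypothesis to that subterm. The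
remaining case is $Q\equiv(\lambda x{:}A'.R')N'$, contracted at the root. Then
$P\to_{wh}^*P_1N$ with $N\mathrel{st}N'$ and
$P_1\mathrel{st}\lambda x{:}A'.R'$, so $P_1\to_{wh}^*\lambda x{:}A.R$ with
$R\mathrel{st}R'$. Since $\to_{wh}$ is preserved by adding an argument on the
right,
\[
P\to_{wh}^*(\lambda x{:}A.R)\,N\to_{wh}R\{x:=N\}\mathrel{st}R'\{x:=N'\}.
\]

By reflexivity and absorption, $P\to_\beta^*Q$ implies $P\mathrel{st}Q$. If
$M=_\beta s$, then $M\to_\beta^*s$, so $M\mathrel{st}s$, so $M\to_{wh}^*s$. If
$M=_\beta\Pi x{:}A.B$, then $M\mathrel{st}\Pi x{:}A''.B''$ for a common reduct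
$\Pi x{:}A''.B''$ of $M$ and $\Pi x{:}A.B$. So $M\to_{wh}^*\Pi x{:}A'.B'$ with
$A'\mathrel{st}A''$ and $B'\mathrel{st}B''$, hence $A'=_\beta A''=_\beta A$ and
$B'=_\beta B''=_\beta B$.
\end{proof}

\begin{lemma}\label{lem:det}
Let $\mathbf S$ be functional. If $\Gamma\vdash_{\mathrm{nat}}M:A$ and
$\Gamma\vdash_{\mathrm{nat}}M:A'$, then $A\equiv A'$.
\end{lemma}

\begin{proof}
Induction on the first derivation. The last rule is determined by $\Gamma$ and
$M$: for $M\in V\cup\mathcal S$ it is (axiom) if $\Gamma$ is empty, (start) if
$M$ is the last variable declared in $\Gamma$ (by \eqref{eq:start}), and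
(weakening) otherwise; for other $M$ it is the rule for the shape of $M$. Since
$\to_{wh}$ is deterministic and sorts and products admit no $\to_{wh}$-step, a
computed type weak-head reduces to at most one sort or product. Functionality
determines $s_2$ in (axiom) and $s_3$ in (product).
\end{proof}

\section{The exact criterion}\label{sec:criterion}

Let $\mathbf S$ be functional. We first determine the sort of the computed type
in a type step. This is also what makes $\rhd$ stay among nodes.

\begin{lemma}\label{lem:step}
Let $(\Gamma,\lambda x{:}A.b)$ be a node with generation data \eqref{eq:data},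
and let $\Gamma,x{:}A\vdash_{\mathrm{nat}}b:B$. Then
$\Gamma,x{:}A\vdash B:s_2$. Consequently every $\rhd$-successor of a node is a
node.
\end{lemma}

\begin{proof}
By soundness $\Gamma,x{:}A\vdash b:B$, so $B=_\beta B_0$ by uniqueness, and
$\Gamma,x{:}A\vdash B_0:s_2$. If $B$ is a sort, Lemma~\ref{lem:sorts}(ii) gives
the claim. Otherwise $\Gamma,x{:}A\vdash B:s'$ for some $s'$ by correctness of
types, and $s'=s_2$ by Lemma~\ref{lem:sorts}(i). For successors other than type
steps, generation shows that they are nodes.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}, ``only if'']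
Let $\lambda\mathbf S$ be complete. Then every node has a
$\vdash_{\mathrm{nat}}$-derivation; take one of minimal size. For applications
and products, derivations for all successors occur above the last rule. For
$\lambda x{:}A.b$ the last rule is (abstraction), with premises
$\Gamma,x{:}A\vdash_{\mathrm{nat}}b:B$ and
$\Gamma\vdash_{\mathrm{nat}}(\Pi x{:}A.B):s$. The first is a derivation for
$((\Gamma,x{:}A),b)$; the second ends in (product), so it contains derivations
for $(\Gamma,A)$ and $((\Gamma,x{:}A),B)$. By Lemma~\ref{lem:det} the only type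
step from this node leads to this $B$. Nodes $(\Gamma,u)$ with
$u\in V\cup\mathcal S$ have no successors. So minimal sizes strictly decrease
along $\rhd$, and there is no infinite chain.
\end{proof}

For the converse the rules (start) and (weakening) make a small detour
necessary: they check the types declared in the context. Call $\Gamma$
\emph{nat-valid} if every prefix $\Gamma',x{:}C$ of $\Gamma$ satisfies
$\Gamma'\vdash_{\mathrm{nat}}C\to_{wh}s$ for some $s$.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}, ``if'']
Suppose there is no infinite $\rhd$-chain. By soundness and uniqueness, each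
computed type of a node is convertible with each of its
$\vdash$-types; we use this without mention.

(a) \emph{If $\Gamma$ is nat-valid and $(\Gamma,u)$ is a node with
$u\in V\cup\mathcal S$, then $u$ has a computed type in
$\Gamma$.} Use induction on the length of $\Gamma$. If $\Gamma$ is empty, then,
by generation, $u$ is a sort and the first component of an axiom; use (axiom).
Let $\Gamma=\Gamma',x{:}C$. If $u\equiv x$, use (start). Otherwise $u$ is, by
generation, either a sort with an axiom or a variable declared in $\Gamma'$.
Since $\Gamma'$ is legal, $(\Gamma',u)$ is a node. Use the induction hypothesis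
and (weakening).

(b) \emph{Every node $(\Gamma,M)$ with $\Gamma$ nat-valid has a
computed type.} Use well-founded induction on $\rhd$.
\begin{itemize}
\item $M\in V\cup\mathcal S$. This is (a).
\item $M\equiv P\,Q$, with $\Gamma\vdash P:\Pi x{:}A.B$ and $\Gamma\vdash Q:A$.
  By induction $P$ has a computed type, which is convertible with
  $\Pi x{:}A.B$, hence by Lemma~\ref{lem:wh} weak-head reduces to some
  $\Pi x{:}A'.B'$ with $A'=_\beta A$. By induction $Q$ has a computed type,
  which is convertible with $A$ and so with $A'$. Apply (application).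
\item $M\equiv\Pi x{:}A.B$, with $\Gamma\vdash A:s_1$,
  $\Gamma,x{:}A\vdash B:s_2$ and $(s_1,s_2,s_3)\in\mathcal R$. By induction $A$
  has a computed type, which is convertible with $s_1$, so it weak-head reduces
  to $s_1$ by Lemma~\ref{lem:wh}. Thus $\Gamma,x{:}A$ is nat-valid, and by
  induction $B$ has a computed type, which likewise weak-head reduces to
  $s_2$. Apply (product).
\item $M\equiv\lambda x{:}A.b$ with generation data \eqref{eq:data}. As before,
  $\Gamma\vdash_{\mathrm{nat}}A\to_{wh}s_1$ and $\Gamma,x{:}A$ is nat-valid. By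
  induction $\Gamma,x{:}A\vdash_{\mathrm{nat}}b:B$ for some $B$. Now
  $((\Gamma,x{:}A),B)$ is a $\rhd$-successor of $(\Gamma,M)$. This is the point
  where the naive induction had no hypothesis, and ours has one: $B$ has a
  computed type. Since $\Gamma,x{:}A\vdash B:s_2$ by Lemma~\ref{lem:step}, this
  computed type is convertible with $s_2$, so it weak-head reduces to $s_2$.
  Then (product) gives $\Gamma\vdash_{\mathrm{nat}}(\Pi x{:}A.B):s_3$, and
  (abstraction) applies.
\end{itemize}

(c) \emph{Every legal $\Gamma$ is nat-valid.} Use induction on the length. The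
empty context has no prefix to check. If $\Gamma',x{:}C$ is legal, then
$\Gamma'\vdash C:s$ for some $s$, and $\Gamma'$ is nat-valid by induction. By
(b), $C$ has a computed type in $\Gamma'$. It is convertible with $s$, so it
weak-head reduces to $s$ by Lemma~\ref{lem:wh}.

Now let $\Gamma\vdash M:A$. By (c) and (b),
$\Gamma\vdash_{\mathrm{nat}}M:A'$ for some $A'$, and $A'=_\beta A$.
\end{proof}

\section{Completeness from levels}\label{sec:levels}

We prove Theorem~\ref{thm:positive} by showing that levels do not decrease
along $\rhd$ and increase at type steps. For this to bound the number of type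
steps, $\ell$ must be bounded, and we arrange that first.

\paragraph{Reduction to finitely many sorts.}
Fix a derivation of $\Gamma\vdash M:A$ in $\lambda\mathbf S$. It involves only
finitely many sorts, axioms and rules. They form a specification $\mathbf S'$,
which is functional and satisfies the hypothesis with the restriction of
$\ell$. The derivation is one in $\lambda\mathbf S'$: each conversion
$A_1=_\beta A_2$ in it can be made through a common reduct, and reduction
introduces no new sorts. Every
$\vdash_{\mathrm{nat}}$-derivation for $\mathbf S'$ is one for $\mathbf S$. So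
it suffices to prove completeness for $\lambda\mathbf S'$, and we may assume
that $\mathcal S$ is finite and $\ell$ bounded. By Theorem~\ref{thm:criterion}
it remains to exclude infinite $\rhd$-chains.

\paragraph{The level of a node.}
Let $(\Gamma,M)$ be a node and $\Gamma\vdash M:A$. Put
\[
\mathrm{lev}(\Gamma,M):=\ell(s)\ \text{ if }\Gamma\vdash A:s,\qquad
\mathrm{lev}(\Gamma,M):=\ell(t)+1\ \text{ if }A\equiv t\in\mathcal S .
\]
By correctness of types at least one clause applies. The value does not depend
on the choices. Let $A,A'$ be types of $M$, possibly equal; then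
$A=_\beta A'$. If $\Gamma\vdash A:s$ and $\Gamma\vdash A':s'$, then $s=s'$ by
Lemma~\ref{lem:sorts}(i). If $\Gamma\vdash A:s$ and $A'\equiv t$, then
$(t,s)\in\mathcal A$ by Lemma~\ref{lem:sorts}(ii), so $\ell(s)=\ell(t)+1$; here
the hypothesis on axioms is used. If $A$ and $A'$ are both sorts, they are
equal. In particular, $\Gamma\vdash M:s$ implies
$\mathrm{lev}(\Gamma,M)=\ell(s)+1$.

\begin{lemma}\label{lem:levels}
Levels do not decrease along $\rhd$, and they strictly increase at type steps.
\end{lemma}

\begin{proof}
Sorts $s_1,s_2,s_3$ are those given by generation, so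
$\ell(s_3)=\ell(s_2)\le\ell(s_1)$.
\begin{itemize}
\item $\Pi x{:}A.B$ has type $s_3$ by (product), so its level is
  $\ell(s_3)+1=\ell(s_2)+1$. The level of $B$ is $\ell(s_2)+1$, and that of $A$
  is $\ell(s_1)+1\ge\ell(s_2)+1$.
\item $\lambda x{:}A.b$ with data \eqref{eq:data} has type $\Pi x{:}A.B_0$,
  which has type $s_3$, so its level is $\ell(s_3)=\ell(s_2)$. The level of $b$
  is $\ell(s_2)$, that of $A$ is $\ell(s_1)+1>\ell(s_2)$. In a type step
  $\Gamma,x{:}A\vdash B:s_2$ by Lemma~\ref{lem:step}, so the level of $B$ is
  $\ell(s_2)+1$.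
\item $P\,Q$ with $\Gamma\vdash P:\Pi x{:}A.B$ and $\Gamma\vdash Q:A$. By
  correctness of types and generation, $\Gamma\vdash A:s_1$,
  $\Gamma,x{:}A\vdash B:s_2$ and $\Gamma\vdash(\Pi x{:}A.B):s_3$. By
  substitution $\Gamma\vdash B\{x:=Q\}:s_2$, so $P\,Q$ has level $\ell(s_2)$.
  The level of $P$ is $\ell(s_3)=\ell(s_2)$, and that of $Q$ is
  $\ell(s_1)\ge\ell(s_2)$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
Levels are integers and bounded, so by Lemma~\ref{lem:levels} an infinite
$\rhd$-chain would contain only finitely many type steps. From some point on it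
would pass to proper subterms forever, which is impossible.
\end{proof}

The counterexample shows where the inequality matters. Take the functional
system $\lambda\mathbf S_0$ with $\ell(*)=0$, $\ell(\square)=1$,
$\ell(\triangle)=2$, for which levels are still well defined, and let
$\Gamma\vdash c:O$. The type $T(c)$ has type $*$, so it has level $1$. It is the
application of $\lambda z{:}(O\to O).O$, whose type is formed with the rule
$(*,\square,\square)$, to $\lambda y{:}O.c$. This argument has type $O\to O:*$,
so it has level $0$. The step from $T(c)$ to $\lambda y{:}O.c$ thus loses the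
level gained at the type step before it, and the regress can go on.

\begin{thebibliography}{9}

\bibitem{Bar92}
H.~Barendregt, \emph{Lambda calculi with types}, 1992, \S5.2.

\bibitem{GN91}
Geuvers and Nederhof, JFP, 1991.

\bibitem{pearls}
\emph{Theoretical Pearls} (as printed: THEORETICAL PEARLS),
\url{https://github.com/Paul-Lin/Papers}.

\end{thebibliography}

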